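
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Extending three lines of a rank-3 matroid\\ to modular lines}


\begin{abstract}
A line of a simple rank-3 matroid is modular if it meets every other line in a point. We show that any three lines of a finite simple rank-3 matroid $M$ become modular simultaneously in a suitable finite simple rank-3 extension of $M$. The proof turns the points off the three lines into transversals of a Latin square whose pairwise intersections are prescribed, and constructs such squares from Evans' embedding theorem. We also prove a stronger statement by means of a theorem on clique decompositions of dense multipartite graphs: for every sufficiently large $n$, all lines of $M$ can be extended simultaneously to modular lines with exactly $n+1$ points.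
\end{abstract}

\section{The question}

All matroids in this paper are finite and simple, unless said otherwise. A \emph{line} of a rank-3 matroid is a flat of rank $2$. A line $l$ of a rank-3 matroid $N$ is \emph{modular} if it meets every other line of $N$ in a point. Equivalently, $r(l)+r(X)=r(l\vee X)+r(l\wedge X)$ for every flat $X$ of $N$: the equation holds automatically unless $X$ is a line different from $l$, and then it says that $l\wedge X$ has rank $1$. A modular line thus behaves like a line of a projective plane, whatever the other lines do.

An \emph{extension} of a rank-3 matroid $M$ on $E$ is, for us, a finite simple rank-3 matroid $N$ on a set $\tilde E\supseteq E$ whose restriction to $E$ is $M$. A line $l$ of $M$ \emph{is extended to a modular line} of $N$ if its closure in $N$ is a modular line of $N$. It is shown in \cite{Source} that any two lines of $M$ can be extended to modular lines of one extension, and the problem is posed there whether this is true for three arbitrary lines. The answer is yes.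

\begin{theorem}\label{thm:three}
Let $l_1,l_2,l_3$ be distinct lines of a finite simple rank-3 matroid $M$. There is a finite simple rank-3 extension $N$ of $M$ in which the closures of $l_1,l_2,l_3$ are modular lines.
\end{theorem}

\begin{theorem}\label{thm:all}
Let $M$ be a finite simple rank-3 matroid with lines $l_1,\dots,l_t$ (all its lines). There is $n_0=n_0(M)$ such that for every $n\ge n_0$ there is a finite simple rank-3 extension $N$ of $M$ in which the closures of all of $l_1,\dots,l_t$ are modular lines with exactly $n+1$ points. Consequently any set of lines of $M$ can be extended simultaneously to modular lines.
\end{theorem}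

Theorem~\ref{thm:all} contains Theorem~\ref{thm:three}, but the proof of Theorem~\ref{thm:three} does not depend on it: it is elementary and uses only Evans' theorem on partial Latin squares, whereas the proof of Theorem~\ref{thm:all} relies on a published theorem on clique decompositions. Theorem~\ref{thm:all} concerns only the lines of the given matroid $M$. It does not claim that the new lines of $N$ are modular; that would be an embedding of $M$ into a finite projective plane, which we do not address.

\paragraph{Where the difficulty lies.} If two lines are disjoint, one can add a new point to both of them (Lemma~\ref{lem:add}). The new point has to be joined to the points off the two lines, and the joining lines may again miss lines that we want to be modular. If infinite ground sets were allowed this would do no harm: in each round, add an intersection point to every pair of lines which is still disjoint; the union over all rounds is a possibly infinite simple rank-3 matroid which extends $M$ and in which any two lines meet. So the whole difficulty is to stay finite.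

For two lines this is easy, by Hall's theorem (Section~\ref{sec:dictionary}). With a third line a new structure enters. Let three modular lines pass through a common point $p$, and let $X_1,X_2,X_3$ be the sets of their other points. The line through $x_1\in X_1$ and $x_2\in X_2$ must meet the third line in some $x_3\in X_3$, and the triples $(x_1,x_2,x_3)$ obtained in this way form a Latin square. The lines joining a point $q$ off the three lines to the points of $X_1$ correspond to a transversal of this square. So we need a Latin square which contains prescribed triples and has prescribed partial transversals that can all be completed without creating new intersections. This is not automatic: a Latin square of order $2$ has no transversal at all. Section~\ref{sec:latin} constructs such squares, after showing the construction on an example of order $6$. Section~\ref{sec:proof} proves Theorem~\ref{thm:three}, and Section~\ref{sec:all} proves Theorem~\ref{thm:all}.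

\section{Linear spaces and intersection points}\label{sec:linear}

A finite \emph{linear space} is a finite set of points with a family of subsets, called lines, each with at least two points, such that any two distinct points lie on exactly one line and not all points lie on one line. Finite simple rank-3 matroids and finite linear spaces are the same thing: the lines are the flats of rank $2$, and the matroid is determined by its collinear triples. In this language, a linear space $N$ on $\tilde E\supseteq E$ is an extension of a linear space $M$ on $E$ if and only if three distinct points of $E$ are collinear in $N$ exactly when they are collinear in $M$. We write $xy$ for the line through $x$ and $y$.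

If $N$ is an extension of $M$, then a line $\lambda$ of $M$ lies in a unique line of $N$, its closure $\bar\lambda$. A point of $E$ on $\bar\lambda$ but not in $\lambda$ would be collinear in $N$, hence in $M$, with two points of $\lambda$, which is impossible; thus
\begin{equation}\label{eq:closure}
\bar\lambda\cap E=\lambda,\qquad\text{and distinct lines of $M$ have distinct closures.}
\end{equation}
The second property together with $\lambda\subseteq\bar\lambda$ already characterizes extensions.

\begin{lemma}\label{lem:recognize}
Let $M$ be a linear space on $E$. Let $\tilde E\supseteq E$ be a finite set with a family of subsets, called lines, of size at least $2$, such that any two distinct points lie on exactly one of them. If every line of $M$ is contained in a line of $\tilde E$, and distinct lines of $M$ are contained in distinct lines of $\tilde E$, then $\tilde E$ with these lines is an extension of $M$.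
\end{lemma}

\begin{proof}
As $M$ has at least two lines, so has $\tilde E$. If one line contained all points of $\tilde E$, any other line would share two points with it; hence $\tilde E$ is a linear space. Collinearity in $M$ implies collinearity in $\tilde E$. Conversely, let distinct points $x,y,z\in E$ lie on a line $\Lambda$ of $\tilde E$. The lines of $\tilde E$ containing the $M$-lines $xy$ and $xz$ each share two points with $\Lambda$, so both are $\Lambda$. By hypothesis $xy=xz$, so $x,y,z$ are collinear in $M$.
\end{proof}

\begin{lemma}\label{lem:add}
Let $\lambda,\lambda'$ be disjoint lines of a linear space $M$, and let $e$ be a new point. Replace $\lambda,\lambda'$ by $\lambda\cup\{e\}$, $\lambda'\cup\{e\}$, keep all other lines, and add the line $\{e,x\}$ for every point $x\notin\lambda\cup\lambda'$. The result is an extension of $M$, and $\lambda,\lambda'$ are the only lines of $M$ whose closure contains $e$.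
\end{lemma}

\begin{proof}
Two old points lie on exactly one line, as before. The points $e$ and $x$ lie on exactly one line because $\lambda\cap\lambda'=\emptyset$. Lemma~\ref{lem:recognize} applies.
\end{proof}

The next lemma adds points in two stages. First the given lines are made to meet each other; then each line present at that moment is made to meet the given ones. We stop there: the lines created in the second stage are not asked to meet anything.

\begin{lemma}\label{lem:prepare}
Let $l_1,\dots,l_s$ be distinct lines of a linear space $M$ on $E$. There are an extension $M_1$ of $M$ on a set $E_1$ and an extension $M_2$ of $M_1$ on a set $E_2$ such that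
\begin{enumerate}
\item[\textup{(i)}] the closures of $l_1,\dots,l_s$ in $M_1$ pairwise meet, and every point of $E_1\setminus E$ lies on exactly two of them;
\item[\textup{(ii)}] the closure in $M_2$ of every line of $M_1$ meets the closure of every $l_i$;
\item[\textup{(iii)}] every point of $E_2\setminus E$ lies on the closure of some $l_i$ in $M_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
As long as the closures of some $l_i$ and $l_j$ are disjoint, apply Lemma~\ref{lem:add} to them. Each pair needs at most one new point, and this point lies on the closures of $l_i$, $l_j$ and of no other $l_h$; by (\ref{eq:closure}), later additions do not change this. The result is $M_1$. Now list the finitely many pairs consisting of a line $\lambda$ of $M_1$ and an index $i$, and go through this list. Whenever the current closures $\bar\lambda$ and $\bar l_i$ are disjoint, apply Lemma~\ref{lem:add} to them. The result is $M_2$. Every point added at any time lies on the closure of some $l_i$.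
\end{proof}

\section{Concurrent lines: a dictionary}\label{sec:dictionary}

Let $l_1,\dots,l_s$, $s\ge2$, be distinct lines of $M$, let $M_1,M_2$ be as in Lemma~\ref{lem:prepare}, and let $\bar l_i$ be the closure of $l_i$ in $M_2$. Here and in Section~\ref{sec:proof}, ``a line of $M_1$'' means a line of $M_1$ \emph{other than the closures of} $l_1,\dots,l_s$, unless the latter are mentioned explicitly, and $\bar\lambda$ denotes the closure of such a line $\lambda$ in $M_2$. Put
\[
Q=E_2\setminus(\bar l_1\cup\dots\cup\bar l_s).
\]
By Lemma~\ref{lem:prepare}(iii), $Q\subseteq E$: no points were added off the given lines.

In this section we assume that the closures of the $l_i$ in $M_1$ have a common point $p$. For $s=2$ this holds by (i). Then $\bar l_i\cap\bar l_j=\{p\}$ for $i\ne j$, and the nonempty sets $X_i^0=\bar l_i\setminus\{p\}$ are disjoint. The lines of $M_1$ are of two types.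
\begin{itemize}
\item \emph{Type I:} $p\in\lambda$. Then $\lambda\setminus\{p\}\subseteq Q$.
\item \emph{Type II:} $p\notin\lambda$. Then $p\notin\bar\lambda$ by (\ref{eq:closure}), and by Lemma~\ref{lem:prepare}(ii) $\bar\lambda$ meets $\bar l_i$ in a point $x_i\in X_i^0$ for each $i$. We put $\tau(\lambda)=(x_1,\dots,x_s)$.
\end{itemize}
Call two $s$-tuples \emph{disjoint} if they agree in no coordinate. Distinct lines $\lambda,\lambda'$ of type II have distinct closures, which share at most one point. Hence
\begin{equation}\label{eq:tau}
\begin{array}{l}
\tau(\lambda)\text{ and }\tau(\lambda')\text{ agree in at most one coordinate,}\\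
\text{and in none if $\lambda,\lambda'$ have a common point in $Q$.}
\end{array}
\end{equation}
In particular $\tau$ is injective. Let $P$ be the set of all $\tau(\lambda)$, and for $q\in Q$ let $T_q^0=\{\tau(\lambda):\lambda\text{ of type II},\ q\in\lambda\}$. By (\ref{eq:tau}), $T_q^0$ consists of pairwise disjoint tuples; we call such a set a \emph{partial transversal}. For $q\ne q'$ in $Q$, as $\tau$ is injective,
\begin{equation}\label{eq:meet}
T_q^0\cap T_{q'}^0=\begin{cases}\{\tau(qq')\}&\text{if $qq'$ is of type II,}\\ \emptyset&\text{if $qq'$ is of type I.}\end{cases}
\end{equation}
So $M_1$ is encoded by tuples and partial transversals. We now say what has to be completed.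

Let $X_1,\dots,X_s$ be finite nonempty disjoint sets. Call $L\subseteq X_1\times\dots\times X_s$ \emph{complete} if for $i\ne j$ any $x\in X_i$ and $x'\in X_j$ are coordinates of exactly one member of $L$. For $s=2$ this means $L=X_1\times X_2$. A complete set for $s=3$ is a \emph{Latin square} (rows $X_1$, columns $X_2$, symbols $X_3$); then $|X_1|=|X_2|=|X_3|$, the \emph{order}. A \emph{transversal} of $L$ is a set $T\subseteq L$ such that every element of $X_1\cup\dots\cup X_s$ is a coordinate of exactly one member of $T$. When rows, columns and symbols are written with the same names, as in $\{(a,b,a+b):a,b\in\mathbb Z_m\}$, we mean three disjoint copies of the set of names.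

\begin{lemma}\label{lem:dictionary}
Suppose there are finite disjoint sets $X_i\supseteq X_i^0$ (disjoint also from $Q\cup\{p\}$), a complete set $L\supseteq P$ in $X_1\times\dots\times X_s$, and transversals $T_q\supseteq T_q^0$ of $L$ for $q\in Q$ such that
\[
T_q\cap T_{q'}=T_q^0\cap T_{q'}^0\qquad\text{for }q\ne q'.
\]
Then $M$ has an extension in which the closures of $l_1,\dots,l_s$ are modular.
\end{lemma}

\begin{proof}
Let $N$ have the point set $\{p\}\cup X_1\cup\dots\cup X_s\cup Q$, which contains $E_1$, and the lines
\begin{itemize}
\item $\Lambda_i=\{p\}\cup X_i$ for $1\le i\le s$;
\item the type I lines of $M_1$;
\item $\{x_1,\dots,x_s\}\cup\{q\in Q:\tau\in T_q\}$ for each $\tau=(x_1,\dots,x_s)\in L$.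
\end{itemize}
\emph{Any two points lie on exactly one line.} The points $p$ and $x\in X_i$ lie only on $\Lambda_i$, and so do two points of $X_i$. The points $p$ and $q\in Q$ lie only on the type I line $pq$. Points $x\in X_i$ and $x'\in X_j$ with $i\ne j$ lie only on the line of the unique $\tau\in L$ with these coordinates. Points $x\in X_i$ and $q\in Q$ lie only on the line of the unique $\tau\in T_q$ with coordinate $x$. Finally, let $q\ne q'$ be in $Q$. The lines of the third kind containing both are those of the elements of $T_q\cap T_{q'}=T_q^0\cap T_{q'}^0$. By (\ref{eq:meet}), if $qq'$ is of type I there are none, and $qq'$ is the only line through $q,q'$; if $qq'$ is of type II there is exactly one, and no type I line contains both points.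

\emph{Modularity.} $\Lambda_i$ meets the other $\Lambda_j$ and all type I lines in $p$, and the line of $\tau$ in $x_i$.

\emph{Extension.} The closure of $l_i$ in $M_1$ lies in $\bar l_i\subseteq\Lambda_i$. Type I lines are lines of $N$. A type II line $\lambda$ is contained in the line of $\tau(\lambda)\in P\subseteq L$: its points in $Q$ are there because $\tau(\lambda)\in T_q^0\subseteq T_q$ for $q\in\lambda\cap Q$, and its points outside $Q$ are among the coordinates of $\tau(\lambda)$. So distinct lines of $M_1$, including the closures of the $l_i$, go to distinct lines of $N$. By Lemma~\ref{lem:recognize}, $N$ is an extension of $M_1$, hence of $M$, and the closure of $l_i$ is $\Lambda_i$.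
\end{proof}

The points of $E_2\setminus E_1$ serve only to name coordinates; $N$ need not induce $M_2$ on $E_2$.

\begin{remark}\label{rem:converse}
Conversely, let $\Lambda_1,\dots,\Lambda_s$ $(s\ge2)$ be distinct modular lines of a linear space, all passing through $p$, and let $X_i=\Lambda_i\setminus\{p\}$. A line avoiding $p$ meets every $\Lambda_i$ in a point of $X_i$. Hence the lines avoiding $p$ give a complete subset of $X_1\times\dots\times X_s$, and those through a point $q\notin\bigcup\Lambda_i$ give a transversal of it.
\end{remark}

\paragraph{Two lines.} For $s=2$ a transversal of $X_1\times X_2$ is a perfect matching between $X_1$ and $X_2$, and Hall's theorem is all we need. We use it in the following form: \emph{a bipartite graph with both classes of size $h$ and all degrees at least $h/2$ has a perfect matching.} Indeed, if a nonempty set $A$ in one class had fewer than $|A|$ neighbors, then $|A|>h/2$, so every vertex of the other class would have a neighbor in $A$, and $A$ would have $h\ge|A|$ neighbors.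

\begin{proposition}[{\cite{Source}}]\label{prop:two}
Any two lines of $M$ can be extended to modular lines of one extension.
\end{proposition}

\begin{proof}
Let the two lines be distinct, let $Q=\{q_1,\dots,q_k\}$, and enlarge $X_1^0,X_2^0$ by new elements to disjoint sets $X_1,X_2$ of the same size $m\ge\max(|X^0_1|,|X^0_2|)+2k$. Treat $q_1,\dots,q_k$ in this order. At the turn of $q=q_a$, call a pair \emph{forbidden} if it lies in $T_{q_b}$ for some $b<a$ or in $T_{q_b}^0$ for some $b>a$. Let $h$ be the number of elements of $X_1$ not covered by $T_q^0$; it is the same for $X_2$, and $h\ge2k$. Each uncovered element lies in at most $k-1\le h/2$ forbidden pairs, because $T_{q_b}$ and $T_{q_b}^0$ are matchings. So the pairs of uncovered elements that are not forbidden contain a perfect matching of the uncovered elements; add it to $T_q^0$ to get $T_q$. If $b<a$, the pairs added for $q_b$ avoid $T_{q_a}^0$, and those added for $q_a$ avoid $T_{q_b}$. Hence $T_{q_a}\cap T_{q_b}=T_{q_a}^0\cap T_{q_b}^0$, and Lemma~\ref{lem:dictionary} applies with $L=X_1\times X_2$.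
\end{proof}

For three lines this argument breaks down. The set $L$ is no longer all of $X_1\times X_2\times X_3$ but a Latin square that has to be found together with the transversals.

\section{Latin squares with prescribed transversals}\label{sec:latin}

Let $X_1,X_2,X_3$ be finite disjoint sets, possibly empty. A \emph{partial Latin square} is a set $P\subseteq X_1\times X_2\times X_3$ of triples any two distinct ones of which agree in at most one coordinate. If $|X_i|\le r$ for all $i$, then after adding unused elements it is a partial Latin square of order $r$.

\begin{theorem}[Evans \cite{Evans}]\label{thm:evans}
Every partial Latin square of order $r$ is contained in a Latin square of order $m$, for every $m\ge2r$.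
\end{theorem}

Evans' theorem completes $P$ but has no regard for transversals. The idea is not to complete the partial transversals inside the resulting square $L_0$. We make $L_0$ one block of a larger square composed of blocks. The other blocks may be filled by any Latin squares we like, and the transversals are completed there. Here is a small instance.

\begin{example}\label{ex:fano}
Let $M$ have the points $p$, $a_i,b_i,c_i$ $(i=0,1)$ and $q$, where the first seven points form the Fano plane with the lines
\[
l_1=\{p,a_0,a_1\},\quad l_2=\{p,b_0,b_1\},\quad l_3=\{p,c_0,c_1\},\quad \{a_i,b_j,c_{i+j \bmod 2}\},
\]
and $q$ is added to the line $\{a_0,b_0,c_0\}$ and joined to $p,a_1,b_1,c_1$ by two-point lines. The line $\{q,a_1\}$ misses $l_2$ and $l_3$. In any extension in which $l_1,l_2,l_3$ are modular they must have acquired new points: by Remark~\ref{rem:converse}, $q$ gives a transversal of a Latin square, and if the three lines still had three points each, it would be a square of order $2$, in which there are no two disjoint triples.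

Consider the following Latin square of order $6$, with rows $a_0,\dots,a_5$, columns $b_0,\dots,b_5$ and symbol $k$ standing for $c_k$.
\[
\begin{array}{cc|cc|cc}
\boxed{0}&1&3&2&4&5\\
1&0&2&\boxed{3}&5&4\\ \hline
2&3&\boxed{4}&5&1&0\\
3&2&5&4&0&\boxed{1}\\ \hline
5&4&0&1&\boxed{2}&3\\
4&\boxed{5}&1&0&3&2
\end{array}
\]
It consists of nine blocks of order $2$, indexed by pairs $(\kappa,\kappa')\in\mathbb Z_3\times\mathbb Z_3$; block $(\kappa,\kappa')$ uses the two symbols $2\kappa'',2\kappa''+1$ with $\kappa''=\kappa+\kappa'\in\{0,1,2\}$, in one of the two possible arrangements. The top left block is the given square of order $2$. The boxed cells form a transversal $T$: one in each row and each column, with symbols $0,3,4,1,2,5$.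

How was it found? In the top left block, $T^0=\{(a_0,b_0,c_0)\}$ is given. It covers row $0$, column $0$ and symbol $0$ of the block, and misses those with number $1$. The blocks $(0,0),(1,1),(2,2)$ contain each row block, column block and symbol block once; in $(1,1)$ and $(2,2)$ we use the element ``$0$'' of each coordinate again. The blocks $(0,1),(1,2),(2,0)$ have the same property; in them we use the element ``$1$'' of each coordinate. Each of these five blocks was arranged so as to contain the required triple.

Let $N$ have the points $p,q,a_i,b_i,c_i$ $(0\le i\le5)$ and as lines the three sets $\{p,a_0,\dots,a_5\}$, $\{p,b_0,\dots,b_5\}$, $\{p,c_0,\dots,c_5\}$, the line $\{p,q\}$, and the $36$ triples of the square, with $q$ added to the six triples of $T$. Any two points are on exactly one line. A boxed cell other than the first involves at most one of $a_0,a_1,b_0,b_1,c_0,c_1$, so the lines of $M$ lie in distinct lines of $N$. By Lemma~\ref{lem:recognize}, $N$ is an extension of $M$, and $l_1,l_2,l_3$ are extended to modular lines.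
\end{example}

With several points $q$ we need, for each $q$, two transversals of the \emph{base square} of blocks: one, $A_q$, through the block $(0,0)$, and one, $B_q$, avoiding it. The partial transversals given in block $(0,0)$ may share triples, and these are the intersections we want. To avoid any others we make all remaining blocks private: no block other than $(0,0)$ may belong to two of the sets $A_q,B_q$. If the base square is $\{(\kappa,\kappa',\kappa+\kappa')\}$ over a field, the natural transversals are lines $\kappa'=\mu\kappa+w$ of the affine plane. Lines through the origin with distinct slopes would do for the $A_q$; but a line missing all of them would have to be parallel to all of them, which is impossible as soon as there are two. We therefore take $K=F\times F$, with $F$ a field, in place of a field and regard the second coordinate as a \emph{level}. The transversals $A_q$ preserve levels, and the $B_q$ change every level. On level $0$ the $A_q$ are lines through the origin, and on the other levels they are parallel lines.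

In the next lemma, the case $D_q=T_q^0$ yields honest transversals. The triangle case of Theorem~\ref{thm:three} needs $T_q$ to omit one prescribed element of each $X_i$, so we allow $D_q$ to be larger than $T_q^0$. The coordinates of the triples in $D_q\setminus T_q^0$ will be omitted.

\begin{lemma}\label{lem:latin}
Let $P$ be a partial Latin square on finite disjoint sets $X_1^0,X_2^0,X_3^0$, and let $Q$ be a finite set. For each $q\in Q$ let $D_q\subseteq X_1^0\times X_2^0\times X_3^0$ be a set of pairwise disjoint triples and let $T_q^0\subseteq D_q\cap P$. Then there are finite disjoint sets $X_i\supseteq X_i^0$, a Latin square $L\supseteq P$ on $X_1,X_2,X_3$, and sets $T_q$ with $T_q^0\subseteq T_q\subseteq L$ such that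
\begin{enumerate}
\item[\textup{(a)}] a coordinate of a triple in $D_q\setminus T_q^0$ is a coordinate of no triple of $T_q$, and every other element of $X_1\cup X_2\cup X_3$ is a coordinate of exactly one triple of $T_q$;
\item[\textup{(b)}] $T_q\cap T_{q'}=T_q^0\cap T_{q'}^0$ for $q\ne q'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $r=\max(1,|X_1^0|,|X_2^0|,|X_3^0|)$ and let $m\ge2r$ be odd. By Theorem~\ref{thm:evans} there is a Latin square $L_0\supseteq P$ on disjoint sets $Y_j\supseteq X_j^0$ with $|Y_j|=m$. Write $Q=\{1,\dots,k\}$. Throughout, $i,i'$ denote elements of $Q$ and $j\in\{1,2,3\}$ denotes a coordinate.

\emph{The base square.} Let $F$ be a field of odd prime order at least $k+3$ and $K=F\times F$. The base square is $\{(\kappa,\kappa',\kappa+\kappa'):\kappa,\kappa'\in K\}$; its triples are called \emph{blocks} and written $(\kappa,\kappa')$. Choose distinct $\mu_1,\dots,\mu_k\in F\setminus\{0,-1\}$, distinct $w_1,\dots,w_k\in F\setminus\{0\}$ and distinct $e_1,\dots,e_k\in F$, and put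
\begin{align*}
A_i&=\{((x,u),(x+e_i,u)):x,u\in F,\ u\ne0\}\cup\{((x,0),(\mu_ix,0)):x\in F\},\\
B_i&=\{((x,u),(x,u+w_i)):x,u\in F\}.
\end{align*}
These are transversals of the base square. Each element of $K$ occurs once as a first coordinate. It occurs once as a second coordinate, since $\mu_i\ne0$. The third coordinates are, for $A_i$, the elements $(2x+e_i,2u)$ with $u\ne0$ and $((1+\mu_i)x,0)$, and for $B_i$ the elements $(2x,2u+w_i)$; as $2\ne0$ and $1+\mu_i\ne0$ in $F$, each element of $K$ occurs once. The transversals meet as follows.
\begin{itemize}
\item $A_i\cap A_{i'}=\{(0,0)\}$ for $i\ne i'$: on a level $u\ne0$ there is no common block since $e_i\ne e_{i'}$, and on level $0$ the equation $\mu_ix=\mu_{i'}x$ forces $x=0$.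
\item $A_i\cap B_{i'}=\emptyset$ for all $i,i'$, since blocks of $A_i$ preserve the level and blocks of $B_{i'}$ change it by $w_{i'}\ne0$.
\item $B_i\cap B_{i'}=\emptyset$ for $i\ne i'$, since $w_i\ne w_{i'}$.
\end{itemize}
Hence every block other than $(0,0)$ lies in at most one of $A_1,\dots,A_k,B_1,\dots,B_k$, while $(0,0)$ lies in every $A_i$ and in no $B_i$.

\emph{The square $L$.} Let $X_j=Y_j\times K$ and identify $y\in Y_j$ with $(y,0)$. For each block $(\kappa,\kappa')$ we shall choose a Latin square $L_{\kappa,\kappa'}$ on the sets $Y_1\times\{\kappa\}$, $Y_2\times\{\kappa'\}$, $Y_3\times\{\kappa+\kappa'\}$, and let $L$ be the union of all of them. Whatever the choices, $L$ is a Latin square: two elements of different sets $X_j$ determine two coordinates of a block, hence the block, and inside it the triple. We take $L_{0,0}=L_0\supseteq P$.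

\emph{The other blocks.} For $i\in Q$ let $R_{i,j}\subseteq Y_j$ be the set of $j$-th coordinates of triples in $D_i$. As these triples are pairwise disjoint,
\[
|R_{i,1}|=|R_{i,2}|=|R_{i,3}|=|D_i|\le m .
\]
We use the following observation.

\smallskip
($*$) \emph{Every set of pairwise disjoint triples of $Y_1\times Y_2\times Y_3$ is contained in a Latin square on $Y_1,Y_2,Y_3$.} Indeed, extend the set to $m$ pairwise disjoint triples. As $m$ is odd, the Latin square $\{(a,b,a+b)\}$ of $\mathbb Z_m$ has the transversal $\{(a,a,2a)\}$; rename rows, columns and symbols so that this transversal becomes the extended set.
\smallskip

\noindent By ($*$), applied to the copies of $Y_1,Y_2,Y_3$ in the respective block, we can choose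
\begin{itemize}
\item for each block of $A_i$ other than $(0,0)$, a square $L_{\kappa,\kappa'}$ containing a set of pairwise disjoint triples whose coordinates are exactly the elements of $R_{i,1}\times\{\kappa\}$, $R_{i,2}\times\{\kappa'\}$, $R_{i,3}\times\{\kappa+\kappa'\}$;
\item for each block of $B_i$, a square $L_{\kappa,\kappa'}$ containing a set of pairwise disjoint triples whose coordinates are exactly the elements of $(Y_1\setminus R_{i,1})\times\{\kappa\}$, $(Y_2\setminus R_{i,2})\times\{\kappa'\}$, $(Y_3\setminus R_{i,3})\times\{\kappa+\kappa'\}$.
\end{itemize}
No block is asked to satisfy two of these requirements. Fill the remaining blocks arbitrarily, and let $T_i$ be the union of $T_i^0$ (in block $(0,0)$) and all sets of triples just chosen for $i$.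

\emph{Proof of} (a). Let $(y,\kappa)\in X_j$. Exactly one block of $A_i$ and exactly one block of $B_i$ have $j$-th coordinate $\kappa$. If $y\notin R_{i,j}$, then $(y,\kappa)$ is covered once in the $B_i$-block and not in the $A_i$-block; for the block $(0,0)$ the latter holds because $T_i^0\subseteq D_i$. If $y\in R_{i,j}$, it is not covered in the $B_i$-block. In the $A_i$-block it is covered once if this block is not $(0,0)$. If it is $(0,0)$, that is, if $\kappa=0$, then $y$ is a coordinate of exactly one triple of $D_i$, and it is covered once or not at all according to whether this triple is in $T_i^0$ or not.

\emph{Proof of} (b). For $i\ne i'$, the only block used by both $T_i$ and $T_{i'}$ is $(0,0)$, where they equal $T_i^0$ and $T_{i'}^0$.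
\end{proof}

\section{Proof of Theorem~\ref{thm:three}}\label{sec:proof}

Take $M_1$, $M_2$, $\bar l_1,\bar l_2,\bar l_3$ and $Q$ as at the beginning of Section~\ref{sec:dictionary}, with $s=3$.

\subsection*{Concurrent lines}
Suppose the closures of $l_1,l_2,l_3$ in $M_1$ have a common point. With the notation of Section~\ref{sec:dictionary}, $P$ is a partial Latin square by (\ref{eq:tau}), and each $T_q^0\subseteq P$ consists of pairwise disjoint triples. Apply Lemma~\ref{lem:latin} with $D_q=T_q^0$, naming the new elements so that they are not in $Q\cup\{p\}$. By (a), the sets $T_q$ are transversals of the Latin square $L\supseteq P$; by (b), the hypothesis of Lemma~\ref{lem:dictionary} is satisfied. This proves the theorem in the concurrent case.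

\subsection*{Triangles}
Now suppose the closures of $l_1,l_2,l_3$ in $M_1$ have no common point. Let $\{i,j,h\}$ always denote $\{1,2,3\}$, and write $p_{ij}=p_{ji}$ for the common point of the closures of $l_i$ and $l_j$ in $M_1$. The three \emph{vertices} $p_{12},p_{13},p_{23}$ are distinct points of $E_1$. Let $X_h^0$ be $\bar l_h$ without its two vertices $p_{hi},p_{hj}$; these three sets are disjoint. A line of $M_1$ (other than the closures of the $l$'s, as always) contains at most one vertex, since two vertices span the closure of one of the $l$'s.

What is new is the role of the lines joining $q\in Q$ to the vertices. In the concurrent case a line $pq$ met the three given lines in $p$ alone and did not touch the Latin square. Now the line $qp_{ij}$ has to meet the third line in some point of $X_h$. This point is then no longer available to the lines through $q$ that correspond to triples.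

\begin{itemize}
\item \emph{Type I:} $p_{ij}\in\lambda$ for some $i,j$. Then $\bar\lambda$ meets $\bar l_i$ and $\bar l_j$ only in $p_{ij}$, and by Lemma~\ref{lem:prepare}(ii) it meets $\bar l_h$. The common point is in $X_h^0$, because a second vertex would make $\bar\lambda$ equal to $\bar l_i$ or $\bar l_j$. All points of $\lambda$ except $p_{ij}$ and possibly this point are in $Q$.
\item \emph{Type II:} $\lambda$ contains no vertex. By (\ref{eq:closure}), neither does $\bar\lambda$, which therefore meets each $\bar l_i$ in a point $x_i\in X_i^0$; put $\tau(\lambda)=(x_1,x_2,x_3)$.
\end{itemize}
Define $P$ and $T_q^0$ from the type II lines as in Section~\ref{sec:dictionary}. The properties (\ref{eq:tau}) and (\ref{eq:meet}) hold for the same reason as there: closures of distinct lines share at most one point. So $P$ is a partial Latin square and $T_q^0$ consists of pairwise disjoint triples.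

For $q\in Q$ let $d_{q,h}\in X_h^0$ be the point where the closure of the type I line $qp_{ij}$ meets $\bar l_h$, and put $d_q=(d_{q,1},d_{q,2},d_{q,3})$. Then $d_q$ is disjoint from every triple in $T_q^0$: if $d_{q,h}$ were a coordinate of $\tau(\lambda)$ with $q\in\lambda$ of type II, the closures of $\lambda$ and of $qp_{ij}$ would share $q$ and $d_{q,h}$, so the two lines would coincide although they are of different types. Moreover, for $q\ne q'$ in $Q$,
\begin{equation}\label{eq:feet}
d_{q,h}=d_{q',h}\quad\text{if and only if}\quad qq'\text{ contains }p_{ij}.
\end{equation}
Indeed, if $d_{q,h}=d_{q',h}$, then the closures of $qp_{ij}$ and $q'p_{ij}$ share this point and $p_{ij}$, so $qp_{ij}=q'p_{ij}=qq'$; the converse is clear from the definition. As $qq'$ contains at most one vertex, $d_q$ and $d_{q'}$ agree in exactly one coordinate if $qq'$ is of type I, and in none if it is of type II.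

Apply Lemma~\ref{lem:latin} with $D_q=T_q^0\cup\{d_q\}$; the new elements are again named so as to avoid $Q$ and the vertices. Note that $d_q\notin T_q^0$, so by (a) each element of $X_h$ other than $d_{q,h}$ is in exactly one triple of $T_q$, and $d_{q,h}$ is in none. Let $N$ have the point set $\{p_{12},p_{13},p_{23}\}\cup X_1\cup X_2\cup X_3\cup Q$, which contains $E_1$, and lines of three kinds:
\begin{enumerate}
\item[(L1)] $\Lambda_i=X_i\cup\{p_{ij},p_{ih}\}$ for $i=1,2,3$;
\item[(L2)] $\{p_{ij},x\}\cup\{q\in Q:d_{q,h}=x\}$ for each $h$ and each $x\in X_h$;
\item[(L3)] $\{x_1,x_2,x_3\}\cup\{q\in Q:\tau\in T_q\}$ for each $\tau=(x_1,x_2,x_3)\in L$.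
\end{enumerate}

\emph{Any two points lie on exactly one line.}
\begin{itemize}
\item Two vertices lie on exactly one $\Lambda_i$, and lines of the kinds (L2) and (L3) contain at most one vertex.
\item $p_{ij}$ and $x\in X_i$ lie on $\Lambda_i$ only, $p_{ij}$ and $x\in X_j$ on $\Lambda_j$ only: an (L2) line through $p_{ij}$ has its only point of $X_1\cup X_2\cup X_3$ in $X_h$.
\item $p_{ij}$ and $x\in X_h$ lie on exactly one line, of kind (L2).
\item $p_{ij}$ and $q\in Q$ lie on exactly one line, that of kind (L2) with $x=d_{q,h}$.
\item Two points of $X_i$ lie on $\Lambda_i$ only.
\item $x\in X_i$ and $x'\in X_j$ lie on exactly one line, of kind (L3), since $L$ is a Latin square.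
\item $x\in X_h$ and $q\in Q$: the only (L2) line through $x$ contains $q$ if and only if $x=d_{q,h}$. The number of (L3) lines through both is the number of triples of $T_q$ containing $x$, which is $0$ if $x=d_{q,h}$ and $1$ otherwise. So there is exactly one line in either case.
\item $q\ne q'$ in $Q$: the number of (L2) lines through both is the number of coordinates in which $d_q$ and $d_{q'}$ agree, and the number of (L3) lines is $|T_q\cap T_{q'}|=|T_q^0\cap T_{q'}^0|$ by Lemma~\ref{lem:latin}(b). By (\ref{eq:feet}) and (\ref{eq:meet}), these numbers are $1$ and $0$ if $qq'$ is of type I, and $0$ and $1$ if it is of type II.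
\end{itemize}

\emph{Modularity.} $\Lambda_i$ meets $\Lambda_j$ in $p_{ij}$. It meets an (L2) line in its vertex, if this vertex is on $\Lambda_i$; otherwise the vertex is $p_{jh}$, and $\Lambda_i$ meets the line in its point $x\in X_i$. It meets the (L3) line of $\tau$ in $x_i$.

\emph{Extension.} The closure of $l_i$ in $M_1$ lies in $\bar l_i\subseteq\Lambda_i$. Let $\lambda$ be a type I line through $p_{ij}$ whose closure meets $\bar l_h$ in $x$. For $q\in\lambda\cap Q$ we have $\lambda=qp_{ij}$, so $d_{q,h}=x$; hence $\lambda$ is contained in the (L2) line of $p_{ij}$ and $x$. Different type I lines have different pairs $(p_{ij},x)$, since their closures share at most one point. A type II line is contained in the (L3) line of $\tau(\lambda)$, as in the proof of Lemma~\ref{lem:dictionary}, and $\tau$ is injective. So distinct lines of $M_1$, including the closures of the $l_i$, lie in distinct lines of $N$. By Lemma~\ref{lem:recognize}, $N$ is an extension of $M_1$, hence of $M$, and the closure of $l_i$ in $N$ is the modular line $\Lambda_i$. This completes the proof of Theorem~\ref{thm:three}.\qed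

\section{All lines at once}\label{sec:all}

If \emph{all} lines of $M$ are to become modular, one part of the problem disappears: every point lies on some of the given lines, so there are no transversals to be prescribed. In exchange, a new line must meet $t$ given lines instead of three. The Latin square, which is a decomposition of a complete tripartite graph into triangles, is replaced by a decomposition of a nearly complete $t$-partite graph into copies of the complete graph $K_t$. For a $t$-partite graph with classes $U_1,\dots,U_t$ and a vertex $u$ let $d(u,U_j)$ be the number of neighbors of $u$ in $U_j$.

\begin{theorem}[Barber, K\"uhn, Lo, Osthus and Taylor \cite{BKLOT}]\label{thm:cliques}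
For every $t\ge3$ there are $\gamma_t>0$ and $m_t$ such that the following holds for all $m\ge m_t$. Let $G$ be a $t$-partite graph with classes $U_1,\dots,U_t$ of size $m$ such that for every $i$ and every $u\in U_i$ the numbers $d(u,U_j)$, $j\ne i$, are all equal and at least $(1-\gamma_t)m$. Then the edge set of $G$ decomposes into copies of $K_t$.
\end{theorem}

In this form the result is obtained by combining \cite{BKLOT} with the fractional decomposition theorems of Bowditch and Dukes for $t=3$ and of Montgomery \cite{Montgomery} for $t\ge4$.

The equality of degrees is necessary: each copy of $K_t$ through $u$ uses one edge from $u$ to each other class. In the proof below we cover by hand, using Hall's theorem, all pairs that involve the old points, and then have to see that the remaining graph satisfies this condition. It does so regardless of the choices made, provided that the given lines are first padded to the same size. That the modular lines of Theorem~\ref{thm:all} have equal size is also natural: if a point $z$ lies off two modular lines $\lambda,\lambda'$, then projection from $z$ is a bijection $\lambda\to\lambda'$.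

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Since $M$ has three noncollinear points, $t\ge3$. Every point lies on at least two lines, and no point lies on all lines. Let $V=E_1$ be the point set of the extension $M_1$ of Lemma~\ref{lem:prepare}, applied to all lines $l_1,\dots,l_t$ of $M$, and let $l_i$ from now on denote the closure in $M_1$. Then any two of the $l_i$ meet in exactly one point. A point of $E$ lies on the same $l_i$ as before by (\ref{eq:closure}), and an added point on exactly two. Hence every point of $V$ is on at least two of the $l_i$ and none is on all of them.

\emph{Padding.} Let $c=\max_i|l_i|$. Let $S_i$ consist of $l_i$ and $c-|l_i|$ new points, with all new points distinct. Put $S=\bigcup S_i\supseteq V$ and $g=|S|$. Let $U_1,\dots,U_t$ be disjoint sets of $m$ new points each, where $m$ will be large, and put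
\[
\Lambda_i=S_i\cup U_i,\qquad W=\bigcup\Lambda_i .
\]
Then $|\Lambda_i|=c+m$; for $i\ne j$ the set $\Lambda_i\cap\Lambda_j=l_i\cap l_j$ is a single point, which belongs to $S$; and no point is on all $\Lambda_i$. Call two points of $W$ \emph{collinear} if they lie on a common $\Lambda_i$. Call $B\subseteq W$ \emph{transverse} if it meets every $\Lambda_i$ in exactly one point. A transverse set contains no two distinct collinear points, and it has at least two points.

\emph{It suffices to find a family $\mathcal B$ of transverse sets such that every pair of noncollinear points of $W$ lies in exactly one of them.} For then let the lines be the sets $\Lambda_i$ and the members of $\mathcal B$. Two distinct collinear points lie on exactly one $\Lambda_i$ and on no member of $\mathcal B$; noncollinear points lie on exactly one member of $\mathcal B$. Every line of $M$ lies in its own $\Lambda_i$, so by Lemma~\ref{lem:recognize} we have an extension $N$ of $M$. The closure of the $i$-th line of $M$ is $\Lambda_i$. It is modular, since it meets every other $\Lambda_j$ and every transverse set in a point, and it has $n+1$ points with $n=c+m-1$. The numbers $c$ and $g$ do not depend on $m$, and the construction below works for every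
\[
m\ge\max\bigl(g^2,\ (2t+1)g,\ m_t,\ g/\gamma_t\bigr);
\]
hence $n$ may be any sufficiently large integer.

\medskip
\emph{First part: blocks meeting $S$.} We construct a family $\mathcal B_S$ of transverse sets, called blocks, each meeting $S$, such that every noncollinear pair with at least one point in $S$ is in exactly one block, and every pair $u\in U_i$, $u'\in U_j$ with $i\ne j$ is in at most one.

(i) For every noncollinear pair $s,s'\in S$ take a block consisting of $s$, $s'$ and one point of $U_i$ for each $i$ with $s,s'\notin\Lambda_i$. It is transverse, as no $\Lambda_i$ contains both $s$ and $s'$. As $m\ge g^2$, we can use each point of $\bigcup U_i$ in at most one of these blocks. This covers all noncollinear pairs inside $S$; the blocks in (ii) will contain only one point of $S$.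

(ii) The pairs $s,u$ with $s\in S$ and $u\in\bigcup U_i$ that are noncollinear and not in a block of type (i) are still to be covered. Treat the points $s\in S$ one after another. Let $I_s=\{i:s\notin\Lambda_i\}$, which is not empty, and for $i\in I_s$ let $U_i(s)$ be the set of points of $U_i$ not on a block of type (i) through $s$. We want to distribute these points over blocks containing $s$ and one point of each $U_i(s)$, $i\in I_s$. For this the sets $U_i(s)$ must have the same size. Let $f_s$ be the number of points of $S$ noncollinear with $s$, and $e_s$ the number of $\Lambda_j$ through $s$. Let $i\in I_s$. The points of $S_i$ collinear with $s$ are the points $\Lambda_i\cap\Lambda_j$ with $s\in\Lambda_j$. They are $e_s$ distinct points, because two different $\Lambda_j$ through $s$ meet only in $s\notin\Lambda_i$. So $c-e_s$ points of $S_i$ are noncollinear with $s$. Hence, of the $f_s$ blocks of type (i) through $s$, exactly $f_s-(c-e_s)$ meet $\Lambda_i$ in $U_i$, in distinct points, and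
\[
|U_i(s)|=m-f_s+c-e_s=:m_s
\]
does not depend on $i\in I_s$. Here $|S_i|=c$ was used. As $e_s\le c$, we have $m_s\ge m-f_s\ge m-g$.

We partition $\bigcup_{i\in I_s}U_i(s)$ into $m_s$ sets, each containing one point of each $U_i(s)$, so that no pair inside such a set is in an earlier block. Adding $s$ to each of these sets gives the new blocks. They are transverse: a line $\Lambda_j$ through $s$ contains no other point of the block, because $j\notin I_s$, and the other $\Lambda_i$ contain one point each. Write $I_s=\{i_1,i_2,\dots\}$ and start with the singletons $\{x\}$, $x\in U_{i_1}(s)$. Suppose we have $m_s$ disjoint sets, each containing one point of each of $U_{i_1}(s),\dots,U_{i_{a-1}}(s)$. Consider the bipartite graph between these sets and the points of $U_{i_a}(s)$ in which a set $Z$ is joined to a point $y$ if $y$ is in no earlier block together with a point of $Z$. A perfect matching of this graph extends all the sets $Z$ as desired. It exists for the following reason. At every moment a point $u\in\bigcup U_i$ is on at most $g$ blocks, since every block contains a point of $S$ and each $s'\in S$ is on at most one block with $u$. Hence $Z$ has at most $tg$ non-neighbors: it has at most $t$ points, each on at most $g$ blocks, and each block has at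 most one point in $U_{i_a}$. Likewise $y$ has at most $tg$ non-neighbors: it is on at most $g$ blocks, each with at most $t$ points in $\bigcup U_i$, and each of these points is in at most one of the disjoint sets $Z$. As $m\ge(2t+1)g$, we have $m_s\ge2tg$, so all degrees are at least $m_s/2$, and Hall's theorem, in the form given in Section~\ref{sec:dictionary}, gives the matching.

When all $s\in S$ have been treated, $\mathcal B_S$ has the stated properties. In particular, a noncollinear pair $s\in S$, $u\in U_i$ has $i\in I_s$; it is in a block of type (i) if $u\notin U_i(s)$ and in a block of type (ii) otherwise, and never in two, since blocks constructed in (ii) at the turn of another point $s'$ do not contain $s$. A pair of points of $\bigcup U_i$ is in at most one block of type (i) because these blocks share no points of $\bigcup U_i$. In (ii) it is put into a block only if it is in no earlier one, and blocks constructed at the same turn share only the point $s$.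

\medskip
\emph{Second part: the remaining pairs.} Let $G$ be the $t$-partite graph on $U_1,\dots,U_t$ whose edges are the pairs $uu'$ of points in different classes that are in no block of $\mathcal B_S$. Let $u\in U_i$ and $j\ne i$, and let $r(u)\le g$ be the number of blocks of $\mathcal B_S$ through $u$. Each of these blocks meets $\Lambda_j$ in exactly one point. The points of $S_j$ noncollinear with $u$ are those of $S_j\setminus\Lambda_i$. There are $c-1$ of them, and each is on exactly one block with $u$; these blocks are different, since a block has only one point on $\Lambda_j$. So exactly $r(u)-(c-1)$ blocks through $u$ meet $\Lambda_j$ in $U_j$, and they do so in distinct points, since a pair of points in different classes is in at most one block. Therefore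
\[
d_G(u,U_j)=m-r(u)+c-1,
\]
which is independent of $j$ and at least $m-g$. As $m\ge m_t$ and $m\ge g/\gamma_t$, Theorem~\ref{thm:cliques} shows that $G$ decomposes into copies of $K_t$. Each copy has one vertex in each $U_i$, so its vertex set is transverse. Adding these sets to $\mathcal B_S$ gives the required family $\mathcal B$: the noncollinear pairs inside $\bigcup U_i$ are exactly the pairs of points in different classes, and each is either in one block of $\mathcal B_S$ or an edge of $G$.
\end{proof}

\begin{example}
The smallest case shows what the two degree counts measure. Let $M$ consist of three noncollinear points, with its three two-point lines. These lines already meet, $c=2$, and $S$ is the set of the three points, all collinear with each other. There are no blocks of type (i). For $s\in S$ we have $f_s=0$, $e_s=2$ and $m_s=m$: the blocks of type (ii) are the $m$ pairs $\{s,u\}$ with $u\in U_i$, where $\Lambda_i$ is the line not containing $s$. Each $u$ is on $r(u)=1$ block, so $d_G(u,U_j)=m-1+2-1=m$, and $G$ is the complete tripartite graph. A decomposition of it into triangles is a Latin square of order $m$.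
\end{example}

\begin{thebibliography}{9}

\bibitem{BKLOT}
B. Barber, D. K\"uhn, A. Lo, D. Osthus and A. Taylor,
\emph{Clique decompositions of multipartite graphs and completion of Latin squares},
J. Combin. Theory Ser. A 151 (2017), 146--201.

\bibitem{Evans}
T. Evans,
\emph{Embedding incomplete Latin squares},
Amer. Math. Monthly 67 (1960), 958--961.

\bibitem{Montgomery}
R. Montgomery,
\emph{Fractional clique decompositions of dense partite graphs},
Combin. Probab. Comput. 26 (2017), 911--943.

\bibitem{Source}
\emph{Supersolvable and Modularly Complemented Matroid Extensions},
\url{http://www.mi.fu-berlin.de/math/groups/discgeom/ziegler/Preprintfiles/015PREPRINT.pdf}.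

\end{thebibliography}

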